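# Satisfiability for $L_\nu$: undecidable with one formula clock, decidable with none

## Two theorems on satisfiability

An *instance* consists of a finite nonempty set $Act$ of actions, a finite set $K$ of formula clocks, a finite set $Id$ of identifiers, a formula $\varphi$ of the logic $L_\nu$ and a declaration $\mathcal D$. The *unconstrained satisfiability problem* asks whether some timed automaton satisfies $\varphi$ with $\mathcal D$, with no bound on its number of clocks or on its constants. All terms are defined in the next section.

**Theorem 1.** Unconstrained satisfiability for $L_\nu$ is undecidable. There is a computable map sending every two-counter machine $\mathcal M$ to an instance with $K=\{x\}$, $Act=\{s,g,h,m,a_1,a_2\}$, no difference constraints and only the constants $0,1$, such that: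

(a) if $\mathcal M$ halts, the formula is satisfied by a timed automaton in which every state has at most one successor per action;

(b) if any timed automaton satisfies the formula, then $\mathcal M$ halts.

**Theorem 2.** Fix $K$ and a nonempty $Act$.

1. If $|K|\ge1$, satisfiability is $\Sigma^0_1$-complete. This holds even if $|Act|=1$, only one formula clock is used, there are no difference constraints, and all constants are in $\{0,1\}$.
2. If $K=\emptyset$, satisfiability is decidable in exponential time. Every satisfiable formula is then satisfied by an automaton with one clock and constants at most the number of distinct subformulas of the form $\exists\psi$ (in $\varphi$ and $\mathcal D$).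

In plain words: given a specification about actions and real time, can a computer tell whether any timed automaton at all meets it? The paper "From Timed Automata to Logic - and Back" conjectures that it cannot, and Theorem 1 proves this. Theorem 2 locates the border: with no clock in the formula one can decide, with a single clock one cannot.

We use three outside results. The first comes with the problem.

**Known result.** For a given clock set $C$ and a given $M\in\mathbb N$, it is decidable whether $\varphi$ (with $\mathcal D$) is satisfied by some automaton with clock set $C$ and all guard constants at most $M$.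

Trying all sizes of $C$ and all $M$ shows that satisfiability is recursively enumerable, that is, in $\Sigma^0_1$. The second is Minsky's theorem (*Computation: Finite and Infinite Machines*, 1967): halting of two-counter machines started with both counters $0$ is undecidable, and $\Sigma^0_1$-complete. The third, needed only for Theorem 2(2), is the region construction of Alur and Dill (*A theory of timed automata*, TCS 126, 1994).

The Known result and Theorem 1 together say something concrete: no computable function of $(\varphi,\mathcal D)$ bounds the number of clocks and the constants needed by a satisfying automaton. Given such bounds $n$ and $M$, we could add unused clocks, apply the Known result with $|C|=n$ and $M$, and decide satisfiability.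

## Automata, formulas, and the greatest fixed point

**Definition (timed automaton).** For a finite set $C$ of clocks, $B(C)$ is the set of finite conjunctions of atoms $c\sim k$ with $c\in C$, $k\in\mathbb N$, $\sim\,\in\{<,\le,=,\ge,>\}$. A timed automaton over $C$ is $A=(N,l_0,E)$ with a finite set $N$ of locations, $l_0\in N$, and a finite set of edges $E\subseteq N\times B(C)\times Act\times2^C\times N$. A state is a pair $\langle l,u\rangle$ with $u:C\to\mathbb R_{\ge0}$. There are delays $\langle l,u\rangle\xrightarrow{d}\langle l,u+d\rangle$ for every real $d\ge0$, and transitions $\langle l,u\rangle\xrightarrow{a}\langle l',r(u)\rangle$ whenever $(l,g,a,r,l')\in E$ and $u\models g$. Here $r(u)$ sets the clocks in $r$ to $0$ and keeps the others.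

Delays are always possible. For a state $\sigma$ we write $\sigma+d$ for the state after delay $d$. For example, with one location $l$, one clock $c$ and the edge $(l,\,c=1,\,h,\,\emptyset,\,l)$, the action $h$ is enabled from $\langle l,0\rangle$ after delay exactly $1$ and at no other time.

**Definition (formulas of $L_\nu$).** With $K$ disjoint from the automaton clocks,
$$\varphi::=\mathrm{tt}\mid\mathrm{ff}\mid\varphi_1\wedge\varphi_2\mid\varphi_1\vee\varphi_2\mid\alpha\mid z\ \mathrm{in}\ \varphi\mid\exists\varphi\mid\forall\varphi\mid\langle a\rangle\varphi\mid[a]\varphi\mid Z,$$
where $\alpha$ is $z\sim m$ or a difference constraint $z-z'\sim m$ with $z,z'\in K$, $m\in\mathbb N$; $a\in Act$; $Z\in Id$. A declaration $\mathcal D$ assigns a formula $\mathcal D(Z)$ to each $Z\in Id$.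

**Definition (semantics).** Formulas are interpreted at extended states $\langle l,uv\rangle$ with $v:K\to\mathbb R_{\ge0}$; time elapses uniformly on $u$ and $v$. An atom $\alpha$ holds if $v\models\alpha$. The formula $z\ \mathrm{in}\ \varphi$ holds if $\varphi$ holds after resetting $z$ to $0$. The formula $\exists\varphi$ (resp. $\forall\varphi$) holds if $\varphi$ holds after some (resp. every) delay $d\ge0$. The formula $\langle a\rangle\varphi$ (resp. $[a]\varphi$) holds if $\varphi$ holds after some (resp. every) $a$-transition; formula clocks are unchanged by actions. Identifiers are interpreted by the maximal fixed point of the equations $Z=\mathcal D(Z)$. The formula $\varphi$ is satisfied by $A$ if it holds at the initial location with all automaton clocks and all formula clocks equal to $0$.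

In more detail, let $\rho$ assign a set of extended states to each identifier, and let $[\![\psi]\!]_\rho$ be the set of extended states where $\psi$ holds when each $Z$ is read as $\rho(Z)$. There is no negation, so $[\![\psi]\!]_\rho$ is monotone in $\rho$. Call $\rho$ a *post-fixed point* if $\rho(Z)\subseteq[\![\mathcal D(Z)]\!]_\rho$ for all $Z$. By the Knaster–Tarski theorem the greatest fixed point exists and contains every post-fixed point. We therefore have two rules.

- *Unfolding.* At every extended state, $Z$ holds if and only if $\mathcal D(Z)$ holds.
- *Coinduction.* If $\rho$ is a post-fixed point, every element of $\rho(Z)$ satisfies $Z$. If we care only about a few identifiers whose declarations mention no others, we may put $\rho(Z)=\emptyset$ for the rest.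

Two features of the logic carry the whole talk.

*A conjunction copies the formula clocks.* In $\psi_1\wedge\psi_2$ a reset of $x$ inside $\psi_2$ does not disturb $\psi_1$. So the formula
$$x\ \mathrm{in}\ \big(\forall(x<1\vee x>1\vee\langle h\rangle\mathrm{tt})\ \wedge\ \exists(x>0\wedge x<1\wedge x\ \mathrm{in}\ \forall(x<1\vee x>1\vee\langle m\rangle\mathrm{tt}))\big)$$
says that $h$ is enabled in exactly one time unit, and also that at some moment strictly before then, $m$ is enabled exactly one unit after that moment. One clock makes two overlapping measurements.

*Only greatest fixed points exist.* Take $Z=\langle g\rangle\mathrm{tt}\vee\exists\langle s\rangle Z$. One would like to read it as "after finitely many $s$, one can do $g$". But the automaton with one location and an always enabled $s$-loop, and no $g$-edge, satisfies $Z$: the set of all extended states is a post-fixed point. The formula allows postponing $g$ for ever.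

**Abbreviations.** For an action $b$ put $on_b=\langle b\rangle\mathrm{tt}$ and $off_b=[b]\mathrm{ff}$ ("$b$ is enabled", "$b$ is disabled"), and $\pi_1=on_h$, $\pi_0=off_h$. Further
$$When(\psi)=\forall(x<1\vee x>1\vee\psi),\qquad In(\psi)=\forall(x\le0\vee x\ge1\vee\psi),$$
$$Some(\psi)=\exists(x>0\wedge x<1\wedge\psi).$$
If currently $x\le1$, then $When(\psi)$ says that $\psi$ holds at the moment of the delay when $x=1$. If currently $x=0$, then $In(\psi)$ says that $\psi$ holds at all delays in the open interval $(0,1)$, and $Some(\psi)$ that it holds at some such delay.

We write $(\sigma,x=\tau)\models\psi$ for truth at the automaton state $\sigma$ with formula clock value $\tau$.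

## Delay from one state meets few intervals

The one fact about automata needed for the lower bound is that a finite automaton, watched during a pure delay, can change its mind only a bounded number of times.

**Lemma 3.** Let $A$ have edge set $E$, let $\sigma$ be a state and $b$ an action. The set of $d\ge0$ such that $b$ is enabled at $\sigma+d$ is a union of at most $|E|$ intervals. Consequently, if $d_1<d_2<\dots<d_j$ are delays such that $b$ is enabled at $\sigma+d_i$ for odd $i$ and disabled for even $i$, then $\lceil j/2\rceil\le|E|$.

*Proof.* A guard is a conjunction of atoms $c\sim k$. During a delay from $\sigma$ each atom holds on an interval of delays (possibly empty), so each guard does too. The set in question is the union of these intervals over the $b$-edges leaving the location of $\sigma$. Two different odd-indexed delays have a disabled delay between them, so they lie in no common interval; hence $\lceil j/2\rceil$ intervals are needed. $\square$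

**Example.** Declare
$$W=on_h\wedge In(off_h)\wedge When(x\ \mathrm{in}\ W).$$
If $(\sigma,x=0)\models W$, then unfolding shows that $h$ is enabled at $\sigma+k$ for every $k\in\mathbb N$ and disabled at all delays in every $(k,k+1)$. Lemma 3 applied to $0,\frac12,1,\frac32,\dots$ shows that no automaton satisfies $W$. Now truncate: $W_0=\mathrm{tt}$ and $W_{k+1}=on_h\wedge In(off_h)\wedge When(x\ \mathrm{in}\ W_k)$. Then $W_L$ is satisfied by one location with one clock $c$ and $h$-loops with guards $c=k$, $0\le k<L$. For $L\ge1$ every automaton satisfying $W_L$ has at least $L$ edges, by Lemma 3 with $j=2L-1$.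

Although $W$ is a greatest fixed point, it cannot be unfolded for ever in any automaton. If a disjunction lets us stop, then in an actual automaton we must stop. This is how a greatest fixed point will imitate a least one.

## Counters as sets of instants, and where the plain encoding stops

**Definition (two-counter machine).** A machine $\mathcal M$ has a finite set $Q$ of instructions, a start instruction $q_0\in Q$, an instruction $halt\in Q$, and counters $1,2$, initially $0$. Every $q\ne halt$ is either $inc(j,q')$ (add $1$ to counter $j$, go to $q'$) or $jzdec(j,q',q'')$ (if counter $j$ is $0$ go to $q'$; otherwise subtract $1$ and go to $q''$).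

Which way must a reduction go? Satisfiability is recursively enumerable and non-halting is not, so "satisfiable iff $\mathcal M$ does *not* halt" is impossible. We need "satisfiable iff $\mathcal M$ halts", and a halting computation is an eventuality.

The first thing one would try is to write the computation along a run of actions, one unit of time per step, with an action "tick" closing each unit. This gives no bound on the number of steps. For $U=\forall(x<1\vee x>1\vee\langle t\rangle(x\ \mathrm{in}\ U))$, the automaton with one location and the single edge "$t$, guard $c=1$, reset $\{c\}$" satisfies $U$. Indeed, let $\rho(U)$ be the set of extended states with $x=c\le1$. When $x$ reaches $1$, so does $c$, the tick is enabled, and afterwards $x=c=0$; so $\rho$ is a post-fixed point. Infinitely many ticks cost one edge, and an infinite computation is not excluded.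

The example $W$ suggests a remedy: do not perform any action during the computation. Lay it out along one pure delay from one state $\mathbf p$, and use actions only as marks that are on or off at each instant. The mark $h$ is on at integer delays and off in between, as in $W$. The value of counter $j$ during the unit interval $(k,k+1)$ is the number of instants in $(k,k+1)$ at which the mark $a_j$ is on. To copy a counter we require, at each instant $\theta$, that $a_j$ be on at $\theta$ iff it is on at $\theta+1$. To increment or decrement, we change this at exactly one instant.

This handles the length of the computation, but there is a second obstacle: the width. At the initial state all clocks are $0$. After delay $\theta$ they all equal $\theta$, so with integer guards $a_j$ is either on throughout $(k,k+1)$ or off throughout it, and the count is $0$ or infinite. Some actions with resets must come first, and their number matters.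

**Remark.** Suppose $\mathbf p$ is reached from the initial state by a run with $j$ actions. Then every clock value at $\mathbf p$ is the time elapsed since time $0$ or since one of these $j$ actions, so there are at most $j+1$ distinct clock values. During $(k,k+1)$ each of these values passes an integer at most once. So the truth of guards is constant between at most $j+1$ instants of $(k,k+1)$. If $a_i$ is on at only finitely many instants of $(k,k+1)$, it is on at at most $j+1$ of them.

So the counter values are at most one more than the number of preparatory actions. The formula must therefore allow a preparation of *any finite* length $s\cdots s$ followed by $g$, and this is exactly the eventuality that the equation $Z=\langle g\rangle\mathrm{tt}\vee\exists\langle s\rangle Z$ failed to express. Asking $h$ to alternate along the preparation does not help as such: Lemma 3 is about delays from *one* state, whereas each $s$ may reset clocks and reuse the same edges.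

## Obligations that fall due one time unit later

Here is the way past this point. Let the $i$-th preparatory $s$ leave behind an obligation: *exactly one time unit from now, $h$ must be on if $i$ is odd, off if $i$ is even*. Force all preparatory $s$ to take place at distinct times within less than one time unit. Then after $j$ of them none of the $j$ obligations has fallen due. Seen from the single current state, $h$ must be on, off, on, off, … at $j$ distinct future delays. Lemma 3 gives $\lceil j/2\rceil\le|E|$, so the preparation is finite. The automaton may be as large as it likes, so no bound is fixed in advance.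

For instance, with $s$ at times $0.5$ and $0.7$, the state after the second $s$ must have $h$ on at delay $0.8$ and off at delay $1$.

An obligation of parity $p\in\{0,1\}$ is carried by an identifier $S_p$ with its own copy of $x$, which measures the age of the obligation:
$$S_p=\forall\big([s]S_p\ \wedge\ (x<1\vee[s]\mathrm{ff})\ \wedge\ (x<1\vee x>1\vee\pi_p)\big).$$
The first conjunct passes the obligation through every later $s$. The second forbids $s$ once the obligation has age $1$ or more, and this keeps the whole preparation shorter than one unit. The third is the demand at age exactly $1$.

## The formula of a machine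

For $j=1,2$ let
$$same_j=(on_{a_j}\wedge x\ \mathrm{in}\ When(on_{a_j}))\vee(off_{a_j}\wedge x\ \mathrm{in}\ When(off_{a_j})),$$
$$up_j=off_{a_j}\wedge x\ \mathrm{in}\ When(on_{a_j}),\qquad down_j=on_{a_j}\wedge x\ \mathrm{in}\ When(off_{a_j}),$$
$$alone=x\ \mathrm{in}\ In(off_m).$$
At an instant $\theta$, $same_j$ compares $a_j$ at $\theta$ and at $\theta+1$; $up_j$ says off now and on one unit later; $down_j$ says on now and off one unit later; $alone$ says $m$ is off on $(\theta,\theta+1)$. The action $m$ marks the unique instant where a counter changes.

For $\kappa_j\in\{up_j,down_j\}$ and $q'\in Q$ put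
$$\begin{aligned}Step(\kappa_j,q')={}&on_h\wedge In\Big(off_h\wedge same_{3-j}\wedge\big((off_m\wedge same_j)\vee(on_m\wedge\kappa_j\wedge alone)\big)\Big)\\&\wedge Some(on_m)\wedge When(x\ \mathrm{in}\ I_{q'}).\end{aligned}$$
The formula $\varphi$ is $Z_1$, with the declaration below, for $p\in\{0,1\}$ and $q\in Q$:
$$\begin{aligned}
Z_p&=\langle g\rangle\big(x\ \mathrm{in}\ (In(off_{a_1}\wedge off_{a_2})\wedge X_{q_0})\big)\ \vee\ \exists\big(x>0\wedge\langle s\rangle(x\ \mathrm{in}\ (S_p\wedge Z_{1-p}))\big)\\
S_p&=\forall\big([s]S_p\wedge(x<1\vee[s]\mathrm{ff})\wedge(x<1\vee x>1\vee\pi_p)\big)\\
I_q&=on_h\wedge In(off_h\wedge off_m\wedge same_1\wedge same_2)\wedge When(x\ \mathrm{in}\ X_q)\\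
X_{halt}&=\mathrm{tt}\\
X_q&=Step(up_j,q')\quad\text{if }q\text{ is }inc(j,q')\\
X_q&=\big(In(off_{a_j})\wedge I_{q'}\big)\vee Step(down_j,q'')\quad\text{if }q\text{ is }jzdec(j,q',q'').
\end{aligned}$$
The map $\mathcal M\mapsto(\varphi,\mathcal D)$ is computable; it uses one formula clock $x$, no difference constraints and the constants $0,1$. Here $X_q$ is read as "instruction $q$ is executed now", and $I_q$ as "one idle unit, in which both counters are copied, then $X_q$". The parity of $Z_p$ alternates, so successive obligations do too.

Why idle units? The window $(\theta,\theta+1)$ of $alone$ reaches into the next unit interval. If two counter changes took place in consecutive intervals, at $k+f$ and $k+1+f'$ with $f'<f$, then $alone$ would fail at $k+f$. An idle interval after each change removes this constraint.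

**Example.** Let $q_0=inc(1,q_1)$ and $q_1=jzdec(1,halt,q_1)$. The computation is $(q_0,0,0),(q_1,1,0),(q_1,0,0),(halt,0,0)$. The increment takes the units $0,1$, the decrement the units $2,3$, and the zero test the unit $4$. Fix $f\in(0,1)$, and let $h$ be on exactly at $0,1,2,3,4$, $m$ exactly at $f$ and $2+f$, $a_1$ exactly at $1+f$ and $2+f$, and $a_2$ never. In unit $0$, at $f$: $m$ is on and $a_1$ goes from off at $f$ to on at $1+f$. In unit $1$, $a_1$ is on at both $1+f$ and $2+f$: a copy. In unit $2$, at $2+f$: $m$ is on and $a_1$ goes from on to off. Units $3$ and $4$ copy an empty set, and in unit $4$ $a_1$ is off, so the zero test succeeds. As for $alone$, $m$ is off on $(f,1+f)$ and on $(2+f,3+f)$.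

## A satisfying automaton forces halting: Theorem 1(b)

Let an automaton $A$ with edge set $E$ satisfy $Z_1$ at its initial state $\sigma^0$, with $x=0$.

**Step 1: the preparation ends.** *This step shows that some reachable state $\mathbf p$ satisfies $In(off_{a_1}\wedge off_{a_2})\wedge X_{q_0}$ with $x=0$.*

Suppose not. If $Z_p$ holds at a reachable state (with any value of $x$), its first disjunct fails there, because otherwise a $g$-successor would be such a state. So the second disjunct holds. Unfolding from $\sigma^0$ we get states $\sigma^1,\sigma^2,\dots$ and delays $d_i$ with
$$\sigma^{i-1}\xrightarrow{d_i}\xrightarrow{s}\sigma^i,\qquad(\sigma^i,x=0)\models S_{i\bmod2}\wedge Z_{(i+1)\bmod2}.$$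
Each $d_i>0$, because $x=0$ before the delay and $x>0$ after it. Put $t_i=d_1+\dots+d_i$.

*Claim.* For $1\le i\le j$ we have $(\sigma^j,x=t_j-t_i)\models S_{i\bmod2}$ and $t_j-t_i<1$.

For $j=i$ this is clear. Suppose it holds for $j-1\ge i$. Unfold $S_{i\bmod2}$ at $\sigma^{j-1}$, where $x=t_{j-1}-t_i$, and take the delay $d_j$; now $x=t_j-t_i$. At this moment $s$ is enabled, so $[s]\mathrm{ff}$ fails, and the conjunct $(x<1\vee[s]\mathrm{ff})$ gives $t_j-t_i<1$. The conjunct $[s]S_{i\bmod2}$, applied to the transition to $\sigma^j$, gives $(\sigma^j,x=t_j-t_i)\models S_{i\bmod2}$. This proves the claim.

Now fix $j$ and look at delays from $\sigma^j$ alone. For $1\le i\le j$ let $\delta_i=1-(t_j-t_i)>0$. After delay $\delta_i$ the obligation $S_{i\bmod2}$ of the claim has $x=1$, so its third conjunct gives $\pi_{i\bmod2}$ at $\sigma^j+\delta_i$. Since $t_1<t_2<\dots$, we have $\delta_1<\dots<\delta_j$. Thus $h$ is enabled at $\sigma^j+\delta_i$ for odd $i$ and disabled for even $i$. For $j=2|E|+1$ this gives $\lceil j/2\rceil=|E|+1$ and contradicts Lemma 3.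

**Step 2: one instruction is simulated correctly.** *This step shows that from a time at which $X_q$ holds, the formulas lead to $X_{q^*}$ one or two units later, with counter values changed exactly as $\mathcal M$ prescribes.*

Fix $\mathbf p$ from Step 1. For an action $b$ let $O_b=\{\theta\ge0: b\text{ is enabled at }\mathbf p+\theta\}$, and for $k\in\mathbb N$ let $n_j(k)=|O_{a_j}\cap(k,k+1)|$. By the choice of $\mathbf p$, $n_1(0)=n_2(0)=0$ and $(\mathbf p,x=0)\models X_{q_0}$. At $\mathbf p+\theta$ the formula $same_j$ says precisely that $\theta\in O_{a_j}\Leftrightarrow\theta+1\in O_{a_j}$.

Suppose $(\mathbf p+k,x=0)\models X_q$ with $q\ne halt$, and that $(q,n_1(k),n_2(k))$ is a configuration of $\mathcal M$; in particular the counts are finite. Unfold $X_q$. One of two things holds.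

*Case (i): $Step(\kappa_j,q')$ holds at $(\mathbf p+k,x=0)$.* By $Some(on_m)$ there is $\theta_0\in O_m\cap(k,k+1)$. There is only one. Suppose $\theta_0<\theta_1$ were two such points. At $\theta_0$ the mark $m$ is on, so the alternative $on_m\wedge\kappa_j\wedge alone$ holds there, and $alone$ forbids $m$ on $(\theta_0,\theta_0+1)$. This interval contains $\theta_1$, since both points lie in $(k,k+1)$: a contradiction.

At every $\theta\in(k,k+1)\setminus\{\theta_0\}$, $m$ is off, so $same_j$ holds and membership in $O_{a_j}$ is copied from $\theta$ to $\theta+1$. At $\theta_0$ it changes as $\kappa_j$ prescribes. For the other counter, $same_{3-j}$ holds on all of $(k,k+1)$. The translation $\theta\mapsto\theta+1$ is a bijection from $(k,k+1)$ to $(k+1,k+2)$. Hence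
$$n_{3-j}(k+1)=n_{3-j}(k),\qquad n_j(k+1)=\begin{cases}n_j(k)+1&\text{if }\kappa_j=up_j,\\ n_j(k)-1&\text{if }\kappa_j=down_j,\end{cases}$$
and in the $down_j$ case $\theta_0\in O_{a_j}$ shows $n_j(k)\ge1$. The last conjunct gives $(\mathbf p+k+1,x=0)\models I_{q'}$. Unfolding $I_{q'}$, both counters are copied on all of $(k+1,k+2)$, so $n_i(k+2)=n_i(k+1)$ for $i=1,2$, and $(\mathbf p+k+2,x=0)\models X_{q'}$.

*Case (ii): $In(off_{a_j})\wedge I_{q'}$ holds at $(\mathbf p+k,x=0)$.* The first conjunct says $n_j(k)=0$. By $I_{q'}$, $n_i(k+1)=n_i(k)$ for $i=1,2$, and $(\mathbf p+k+1,x=0)\models X_{q'}$.

If $q=inc(j,q')$, we are in case (i) with $up_j$. If $q=jzdec(j,q',q'')$, either we are in case (ii), which forces counter $j$ to be zero and goes to $q'$, or in case (i) with $down_j$ and target $q''$, which forces counter $j$ to be positive. So in all cases we arrive, at time $k+1$ or $k+2$, at an $X_{q^*}$ whose configuration is the successor configuration of $\mathcal M$.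

**Step 3: the computation ends.** *This step uses Lemma 3 a second time, to exclude an infinite simulation.*

Start at $k=0$ with $(q_0,0,0)$ and repeat Step 2. If $\mathcal M$ did not halt, this would go on for ever. Every unit interval $[k,k+1)$ then has a $Step$ or an $I$ formula holding at its start, and both contain $on_h\wedge In(off_h\wedge\cdots)$. So $h$ would be enabled at $\mathbf p+k$ for every $k\in\mathbb N$ and disabled on every $(k,k+1)$. As for $W$, this contradicts Lemma 3. Hence $\mathcal M$ halts, which proves (b).

## A halting computation gives an automaton: Theorem 1(a)

**Step 1: layout.** *This step turns the computation into sets of marks.*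

Let $\gamma_0,\dots,\gamma_T$ be the halting computation, $q_t$ the instruction of $\gamma_t$, $q_T=halt$. Put $k_0=0$. Let $k_{t+1}=k_t+2$ if the step from $\gamma_t$ is an increment or a successful decrement; then the interval $k_t$ is *active* and $k_t+1$ is *idle*. Let $k_{t+1}=k_t+1$ if it is a successful zero test; then $k_t$ is idle. Let $L=k_T$. So the intervals $0,\dots,L-1$ are each active or idle, and an active interval is followed by an idle one.

Let $w\ge1$ be at least the number of increments performed. Choose sets $V_j(k)\subseteq\{1,\dots,w\}$ for $j=1,2$ and $0\le k\le L$, and $\mu(k)\in\{1,\dots,w\}$ for active $k$, as follows.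

- $V_j(0)=\emptyset$. If $k$ is idle, $V_j(k+1)=V_j(k)$ for both $j$.
- If $k$ is active for an increment of $j$: $\mu(k)\notin V_j(k)$, $V_j(k+1)=V_j(k)\cup\{\mu(k)\}$.
- If $k$ is active for a decrement of $j$: $\mu(k)\in V_j(k)$, $V_j(k+1)=V_j(k)\setminus\{\mu(k)\}$.
- In both active cases $V_{3-j}(k+1)=V_{3-j}(k)$.

Inductively $|V_j(k_t)|$ is the value of counter $j$ in $\gamma_t$. Before an increment this value is at most the number of earlier increments, so it is less than $w$ and a new element exists; before a successful decrement it is positive. So the choices are possible.

**Step 2: the automaton.** *Each token in $\{1,\dots,w\}$ gets a clock, and one more clock tells the integer times.*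

Let $n=w+1$. The clocks are $c_1,\dots,c_n$, the locations $l_0,\dots,l_n,l_*$, and $l_0$ is initial. The edges are:

- $s$: $l_0\to l_1$, guard $c_1\ge0$, reset $\{c_1\}$; and for $2\le i\le n$: $l_{i-1}\to l_i$, guard $c_{i-1}>0\wedge c_1<1$, reset $\{c_i\}$;
- $h$: self-loops on $l_j$ ($1\le j\le n$) with guard $c_i=1$, for each odd $i\le j$, no reset;
- $g$: $l_n\to l_*$, guard $c_1\ge0$, no reset;
- self-loops on $l_*$ without reset: $h$ with guard $c_n=k$ for $0\le k\le L-1$; $a_j$ with guard $c_i=k+1$ for $0\le k\le L$ and $i\in V_j(k)$; $m$ with guard $c_{\mu(k)}=k+1$ for $k$ active.

Self-loops without reset lead back to the same state, and each location has at most one $s$-edge and at most one $g$-edge. So every state has at most one successor per action.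

**Step 3: the obligations hold.** *This step finds enough extended states satisfying $S_0$ and $S_1$, by coinduction.*

Let $\mathcal S_p$ be the set of extended states $(\langle l_j,u\rangle,x)$ with $1\le j\le n$,
$$u(c_1)>\dots>u(c_j)\ge0,\qquad u(c_1)-u(c_j)<1,\qquad x=u(c_i)\text{ for some }i\le j\text{ with }i\equiv p\pmod2.$$
We show that $(\mathcal S_0,\mathcal S_1)$ is a post-fixed point of the equations for $S_0,S_1$, which mention no other identifiers. The set $\mathcal S_p$ is closed under delay, since all differences are preserved and $x$ runs along with $c_i$. So it suffices to check the three conjuncts under the $\forall$ at an arbitrary element of $\mathcal S_p$.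

- $[s]S_p$: if $s$ is enabled, then $j<n$, $u(c_j)>0$ and $u(c_1)<1$. The target has location $l_{j+1}$, $c_{j+1}=0$ and all other clocks unchanged. So $c_1>\dots>c_j>c_{j+1}=0$, $c_1-c_{j+1}<1$, and still $x=c_i$. The target is in $\mathcal S_p$.
- $x<1\vee[s]\mathrm{ff}$: if $x=u(c_i)\ge1$, then $u(c_1)\ge1$, so $s$ is disabled.
- $x<1\vee x>1\vee\pi_p$: if $x=u(c_i)=1$, then no other clock among $c_1,\dots,c_j$ has value $1$, since these values are distinct. So $h$ is enabled iff $i$ is odd, that is, iff $p=1$. Hence $\pi_p$ holds.

By coinduction every element of $\mathcal S_p$ satisfies $S_p$.

**Step 4: the preparation.** *This step reduces $Z_1$ to a statement about the state after $g$.*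

From $\langle l_0,0\rangle$ delay $\frac12$ and do $s$; then for $i=2,\dots,n$ delay $\frac1{2n}$ and do $s$. Just before the $i$-th $s$ ($i\ge2$) we have $c_{i-1}=\frac1{2n}>0$ and $c_1=\frac{i-1}{2n}<1$, so the guards hold. Let $\sigma^i$ be the state reached in $l_i$. There $c_1>\dots>c_i=0$ and $c_1<1$, so with $x$ reset to $0=u(c_i)$ we have $(\sigma^i,x=0)\in\mathcal S_{i\bmod2}$, and $S_{i\bmod2}$ holds. In $\sigma^n$ take $g$, and call the resulting state $\mathbf p$. Step 5 shows
$$(\mathbf p,x=0)\models In(off_{a_1}\wedge off_{a_2})\wedge X_{q_0}.$$
Granting this, $(\sigma^n,x=0)$ satisfies both $Z_0$ and $Z_1$ by the first disjunct. For $i=n,n-1,\dots,1$: from $\sigma^{i-1}$ with $x=0$ the $i$-th delay is positive, so $x>0$, and the $s$ leads to $\sigma^i$, where after the reset $S_{i\bmod2}\wedge Z_{(i+1)\bmod2}$ holds. So the second disjunct gives $(\sigma^{i-1},x=0)\models Z_{i\bmod2}$. For $i=1$ this is $Z_1$ at the initial state.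

**Step 5: the computation along the delay from $\mathbf p$.** *This step computes the marks and checks the formulas backwards from $X_{halt}$.*

In $\mathbf p$ we have $c_n=0$ and $1>c_1>\dots>c_{n-1}>0$. For $i\le w=n-1$ let $f_i=1-c_i\in(0,1)$; these are pairwise distinct. At $\mathbf p+\theta$ we have $c_i=k+1$ iff $\theta=k+f_i$, and $c_n=k$ iff $\theta=k$. Hence
$$O_h=\{0,\dots,L-1\},\quad O_{a_j}=\{k+f_i:0\le k\le L,\ i\in V_j(k)\},\quad O_m=\{k+f_{\mu(k)}:k\text{ active}\}.$$
Since $V_j(0)=\emptyset$, $In(off_{a_1}\wedge off_{a_2})$ holds at $(\mathbf p,x=0)$.

*An idle interval.* Let $k<L$ be idle and suppose $(\mathbf p+k+1,x=0)\models X_q$. Then $(\mathbf p+k,x=0)\models I_q$. Indeed $h$ is on at $k$ and off on $(k,k+1)$. No point of $O_m$ lies in $(k,k+1)$, as $k$ is not active. For $\theta=k+f$ with $0<f<1$: $\theta\in O_{a_j}$ iff $f=f_i$ for some $i\in V_j(k)$, and $\theta+1\in O_{a_j}$ iff $f=f_i$ for some $i\in V_j(k+1)$ (note $k+1\le L$). Since $V_j(k)=V_j(k+1)$, $same_j$ holds for both $j$. The $When$-conjunct is the assumption.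

*Backward induction on $t$: $(\mathbf p+k_t,x=0)\models X_{q_t}$.* For $t=T$, $X_{halt}=\mathrm{tt}$. Let $t<T$, write $k=k_t$, and assume the claim for $t+1$.

If the step is a successful zero test of counter $j$, then $k$ is idle and $k_{t+1}=k+1$, so $I_{q_{t+1}}$ holds at $(\mathbf p+k,x=0)$. The counter is $0$, so $V_j(k)=\emptyset$ and $In(off_{a_j})$ holds. The first disjunct of $X_{q_t}$ holds.

If the step is an increment or successful decrement of $j$, then $k$ is active, $k+1$ is idle and $k_{t+1}=k+2$. So $I_{q_{t+1}}$ holds at $(\mathbf p+k+1,x=0)$. We check $Step(\kappa_j,q_{t+1})$ at $(\mathbf p+k,x=0)$, with $\kappa_j=up_j$ or $down_j$ respectively. Again $h$ is on at $k$ and off on $(k,k+1)$. Since $V_{3-j}(k)=V_{3-j}(k+1)$, $same_{3-j}$ holds on $(k,k+1)$. The mark $m$ is on in $(k,k+1)$ exactly at $\theta_0=k+f_{\mu(k)}$, so $Some(on_m)$ holds. At other points of $(k,k+1)$ we have $off_m\wedge same_j$, because $V_j(k)$ and $V_j(k+1)$ differ only in $\mu(k)$ and the $f_i$ are distinct. At $\theta_0$, $\kappa_j$ holds by the choice of $\mu(k)$. Finally $alone$ holds at $\theta_0$: the interval $(\theta_0,\theta_0+1)$ lies in $(k,k+2)$; within $(k,k+1)$ the only point of $O_m$ is $\theta_0$; $O_m$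 contains no integers; and $(k+1,k+2)$ contains no point of $O_m$ since $k+1$ is idle. The last conjunct $When(x\ \mathrm{in}\ I_{q_{t+1}})$ holds as noted.

For $t=0$ we get $(\mathbf p,x=0)\models X_{q_0}$. This completes Step 4 and proves (a). $\square$

By (a) and (b) the instance is satisfiable iff $\mathcal M$ halts. With Minsky's theorem, satisfiability is undecidable and $\Sigma^0_1$-hard; with the Known result, it is $\Sigma^0_1$-complete. Theorem 1 is proved.

## Coding six actions by one

For Theorem 2(1) we must replace the actions $b_1,\dots,b_k$ by a single action $a$. The idea is to let the *target* of an $a$-transition show which action was meant, through a pattern of further $a$-transitions possible there.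

Let
$$D_0=[a]\mathrm{ff},\quad D_{i+1}=\langle a\rangle\mathrm{tt}\wedge[a]D_i,\qquad\bar D_0=\langle a\rangle\mathrm{tt},\quad\bar D_{i+1}=[a]\mathrm{ff}\vee\langle a\rangle\bar D_i,$$
$$T_i=\langle a\rangle D_0\wedge\langle a\rangle D_i,\qquad\bar T_i=[a]\bar D_0\vee[a]\bar D_i\qquad(1\le i\le k).$$
Barred formulas are the negations of the unbarred ones. $D_i$ says that, without delays, every maximal $a$-path has length exactly $i$. For example, in an untimed chain $\delta_2\to\delta_1\to\delta_0$, the location $\delta_i$ satisfies $D_i$ and no other $D$. In general:

(1) *For $i<j$, $D_i$ and $D_j$ are never both true.* If $i=0$, one forbids and the other requires an $a$-successor. If $i>0$, some $a$-successor exists, and it would satisfy both $D_{i-1}$ and $D_{j-1}$; use induction.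

Why not simply mark by $\langle a\rangle D_i$? In the construction below the markers $\delta_i$ are themselves $a$-successors, and $\delta_{i+1}$ satisfies $\langle a\rangle D_i$. It would be mistaken for the target of a $b_i$-transition. Requiring two successors of different depth excludes this.

**Lemma 4.** From an instance over $Act=\{b_1,\dots,b_k\}$ and $K$ one can compute an equisatisfiable instance over $\{a\}$ with the same $K$ and the same clock atoms.

*Proof.* The translation $\psi\mapsto\psi'$ commutes with all operators except
$$(\langle b_i\rangle\psi)'=\langle a\rangle(T_i\wedge\psi'),\qquad([b_i]\psi)'=[a](\bar T_i\vee\psi').$$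
The new instance is $\varphi'$ with $\mathcal D'(Z)=(\mathcal D(Z))'$.

**Step 1: if some $A'$ satisfies $\varphi'$, then some $A$ satisfies $\varphi$.** *We split edges of $A'$ so that the truth of $T_i$ at the target can be read off before the transition.*

Let $M$ be the maximal constant of $A'$. The *class* of a valuation $u$ tells, for each clock, which of $\{0\},(0,1),\{1\},\dots,\{M\},(M,\infty)$ contains its value. There are finitely many classes. A class is definable by a guard $\gamma$; it determines the truth of all guards of $A'$; and it determines the class of $r(u)$ for every reset set $r$. The formula $T_i$ contains only $a$-modalities, Boolean connectives and constants, no delays, clocks or identifiers. So by induction on its subformulas, its truth at $\langle l,u\rangle$ depends only on $l$ and the class of $u$.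

Let $A$ have the locations, initial location and clocks of $A'$, and the edges $(l,g\wedge\gamma,b_i,r,l')$ for every edge $(l,g,a,r,l')$ of $A'$, every class $\gamma$ and every $i$ such that $T_i$ holds at $l'$ in the class obtained by applying $r$ to $\gamma$. Then
$$\langle l,u\rangle\xrightarrow{b_i}\langle l',u'\rangle\text{ in }A\quad\Longleftrightarrow\quad\langle l,u\rangle\xrightarrow{a}\langle l',u'\rangle\text{ in }A'\ \text{ and }\ \langle l',u'\rangle\models T_i\text{ in }A'.$$
$A$ and $A'$ have the same extended states and the same delays. By structural induction, $[\![\psi]\!]_\rho$ computed in $A$ equals $[\![\psi']\!]_\rho$ computed in $A'$, for every $\rho$: for $\langle b_i\rangle\psi$ and $[b_i]\psi$ this is the displayed equivalence, and the other cases are literal. So the two declarations define the same operator, the greatest fixed points coincide, and $A$ satisfies $\varphi$.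

**Step 2: if some $A$ satisfies $\varphi$, then some $A'$ satisfies $\varphi'$.** *We attach to each location a memory of the last action, and chains that display it.*

Let $A=(N,l_0,E)$; add an unused clock if there is none. $A'$ has the same clocks, the locations $N\times\{0,\dots,k\}$ and $\delta_0,\dots,\delta_k$, the initial location $(l_0,0)$, and the following $a$-edges:

- $(l,i)\to(l',j)$ with guard $g$ and reset $r$, for every $(l,g,b_j,r,l')\in E$ and every $i$;
- with an always true guard $c\ge0$ and no reset: $(l,i)\to\delta_0$ for all $i$, $(l,i)\to\delta_i$ for $i\ge1$, and $\delta_i\to\delta_{i-1}$ for $i\ge1$.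

We determine which states satisfy the $T_j$, $1\le j\le k$.

*States at $\delta_i$.* By induction on $i$ and (1) they satisfy $D_i$ and no other $D$. They satisfy no $T_j$: such a state has at most one $a$-successor, while $T_j$ needs one satisfying $D_0$ and one satisfying $D_j$, which differ by (1).

*States at $(l,i)$ with $i\ge1$.* They satisfy no $D_j$. There is an $a$-successor, so $D_0$ fails. If $D_j$ with $j\ge1$ held, the successors at $\delta_0$ and at $\delta_i$ would both satisfy $D_{j-1}$; but the first satisfies only $D_0$ and the second only $D_i$, and $i\ne0$.

*$T_j$ at $(l,i)$ with $i\ge1$.* No edge enters a location $(l',0)$. So the $a$-successors of this state lie at locations $(l',i')$ with $i'\ge1$, which satisfy no $D$, at $\delta_0$, and at $\delta_i$. The one at $\delta_0$ satisfies $D_0$. For $j\ge1$, a successor satisfying $D_j$ can only be one at $\delta_j$, and it exists iff $i=j$. So the state satisfies $T_j$ iff $i=j$.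

Consequently, for every $i$ (including $0$) and every $j\ge1$:

(2) *the $a$-successors of $\langle(l,i),u\rangle$ satisfying $T_j$ are exactly the $\langle(l',j),u'\rangle$ with $\langle l,u\rangle\xrightarrow{b_j}\langle l',u'\rangle$ in $A$.*

Let $\pi$ map an extended state with location $(l,i)$ to the one with location $l$ and the same clock values. We claim: if $\rho$ is an assignment for $A$ and $\rho'$ one for $A'$ with $\rho'(Z)\supseteq\pi^{-1}(\rho(Z))$ for all $Z$, then
$$\pi^{-1}([\![\psi]\!]_\rho)\subseteq[\![\psi']\!]_{\rho'}\quad\text{for every }\psi.$$
Use structural induction. Constants, atoms, Boolean connectives, identifiers and "$z$ in" are immediate. Delays keep the location, so $\exists$ and $\forall$ are too. For $\langle b_j\rangle\psi$: if the $\pi$-image of a state has a $b_j$-successor $\langle l',u'\rangle$ (with the same $v$) in $[\![\psi]\!]_\rho$, then by (2) the state has the $a$-successor $\langle(l',j),u'\rangle$, which satisfies $T_j$ and, by induction, $\psi'$. For $[b_j]\psi$: an $a$-successor satisfying $T_j$ is, by (2), some $\langle(l',j),u'\rangle$ with $\langle l',u'\rangle$ a $b_j$-successor in $A$, hence in $[\![\psi]\!]_\rho$; so it satisfies $\psi'$.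

Let $\rho^*$ be the greatest fixed point in $A$ and $\rho'(Z)=\pi^{-1}(\rho^*(Z))$. Then $\rho'(Z)=\pi^{-1}([\![\mathcal D(Z)]\!]_{\rho^*})\subseteq[\![\mathcal D'(Z)]\!]_{\rho'}$, so $\rho'$ is a post-fixed point of $\mathcal D'$ in $A'$ and lies below the greatest fixed point. The initial extended state of $A$ is in $[\![\varphi]\!]_{\rho^*}$, so that of $A'$ is in $[\![\varphi']\!]_{\rho'}$. By monotonicity $A'$ satisfies $\varphi'$. $\square$

**Proof of Theorem 2(1).** Apply Lemma 4 to the instances of Theorem 1. This gives $\Sigma^0_1$-hardness with $Act=\{a\}$, $K=\{x\}$, no difference constraints and constants in $\{0,1\}$. For any given nonempty $Act$ and any $K$ with $|K|\ge1$, use one of the actions and one of the clocks. Actions and formula clocks that do not occur in the formula do not affect satisfiability, because truth depends only on delays and on transitions labelled by occurring actions. Membership in $\Sigma^0_1$ follows from the Known result. $\square$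

## No formula clocks: good words of types

Now let $K=\emptyset$. There are no atoms $\alpha$ and no "$z$ in", and formulas are interpreted at states. Let $cl$ be the set of identifiers and all subformulas of $\varphi$ and of the $\mathcal D(Z)$, and let $e$ be the number of formulas $\exists\psi$ in $cl$.

A sensible plan is to describe a state by the set of formulas of $cl$ true at it, and to build a small model from such sets. One set per location is not enough, since truth changes with delay: $\varphi=\langle a\rangle\mathrm{tt}\wedge\exists[a]\mathrm{ff}$ needs $a$ now and not later. So we use finite *words* of sets, describing a state and some of its delays. One would like to record, for each $\exists\psi$, the last delay at which $\psi$ holds. Such a delay need not exist: with the guard $c<1$ on an $a$-loop, $\langle a\rangle\mathrm{tt}$ holds at the delays $[0,1)$ from $c=0$. Regions will repair this, since the last *region* in which $\psi$ holds does exist if $\psi$ holds somewhere.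

**Definition (types and good words).** A *type* is a set $\Theta\subseteq cl$ such that

- $\mathrm{ff}\notin\Theta$;
- $\psi_1\wedge\psi_2\in\Theta$ implies $\psi_1,\psi_2\in\Theta$;
- $\psi_1\vee\psi_2\in\Theta$ implies $\psi_1\in\Theta$ or $\psi_2\in\Theta$;
- $Z\in\Theta$ implies $\mathcal D(Z)\in\Theta$.

A *good word* is a sequence $w=\Theta_0\cdots\Theta_p$ of types, $0\le p\le e$, such that $\exists\psi\in\Theta_i$ implies $\psi\in\Theta_j$ for some $j\ge i$, and $\forall\psi\in\Theta_i$ implies $\psi\in\Theta_j$ for all $j\ge i$.

**Example.** For $\varphi=\langle a\rangle\mathrm{tt}\wedge\exists[a]\mathrm{ff}$ we have $e=1$, and $w=\Theta_0\Theta_1$ with $\Theta_0=\{\varphi,\langle a\rangle\mathrm{tt},\exists[a]\mathrm{ff}\}$ and $\Theta_1=\{[a]\mathrm{ff}\}$ is a good word. So is the word of length one $\{\mathrm{tt}\}$. Read them as two locations, with one $a$-edge from the first to the second, guard $c<1$: at $c=0$ in the first location $a$ is enabled, and from $c=1$ on it is not. This satisfies $\varphi$.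

**Algorithm.** Start with the set of all good words. Repeatedly delete a word $w=\Theta_0\cdots\Theta_p$ if for some $i$ and some $\langle a\rangle\psi\in\Theta_i$ no remaining word $w'=\Theta_0'\cdots$ satisfies
$$\{\psi\}\cup\{\chi:[a]\chi\in\Theta_i\}\subseteq\Theta_0'.\tag{3}$$
Let $\mathcal W$ be the final set. Accept iff some $w\in\mathcal W$ has $\varphi\in\Theta_0$.

There are at most $(e+1)2^{|cl|(e+1)}$ good words. There are at most that many deletions, and each test takes time polynomial in the number of words and the input size. So the algorithm runs in exponential time, that is, in time $2^{P}$ for a polynomial $P$ in the input size.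

**Step 1: acceptance gives an automaton with one clock.** *We build the automaton from $\mathcal W$ and check it by coinduction.*

Let $w_{in}\in\mathcal W$ have $\varphi\in\Theta_0$. Let $B$ have one clock $c$, location set $\mathcal W$ and initial location $w_{in}$. For $w=\Theta_0\cdots\Theta_p$ let $\gamma_i$ be the guard $c\ge i\wedge c<i+1$ for $i<p$, and $\gamma_p$ the guard $c\ge p$. For each $i$ and each $\langle a\rangle\psi\in\Theta_i$ add one edge $(w,\gamma_i,a,\{c\},w')$ with some $w'\in\mathcal W$ satisfying (3); it exists because $w$ was not deleted. The constants are at most $p\le e$.

For a state $\langle w,c\rangle$ let $\Theta(w,c)=\Theta_i$ for the unique $i$ with $c\models\gamma_i$, and let $\rho(Z)=\{\langle w,c\rangle:Z\in\Theta(w,c)\}$.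

*Claim.* For $\psi\in cl$: if $\psi\in\Theta(w,c)$, then $\langle w,c\rangle\in[\![\psi]\!]_\rho$.

Induct on $\psi$, with $\Theta(w,c)=\Theta_i$. The constants, $\wedge$ and $\vee$ follow from the definition of a type, and identifiers from the definition of $\rho$.

- $\exists\psi$: we have $\psi\in\Theta_j$ for some $j\ge i$. If $j=i$, do not delay. If $j>i$, then $c<i+1\le j$; delay until the clock is $j$. The index there is $j$, and the induction hypothesis applies.
- $\forall\psi$: after any delay the index is some $j\ge i$, and $\psi\in\Theta_j$.
- $\langle a\rangle\psi$: take the edge added for it. It is enabled, and leads to $\langle w',0\rangle$ with $\psi\in\Theta'_0=\Theta(w',0)$.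
- $[a]\psi$: the guards $\gamma_0,\dots,\gamma_p$ are disjoint, so every enabled $a$-edge was added for index $i$. By (3) it leads to some $\langle w',0\rangle$ with $\psi\in\Theta_0'$.

If $Z\in\Theta(w,c)$, then $\mathcal D(Z)\in\Theta(w,c)$, so by the claim $\rho(Z)\subseteq[\![\mathcal D(Z)]\!]_\rho$. Thus $\rho$ is a post-fixed point and lies below the greatest fixed point. Since $\varphi\in\Theta(w_{in},0)$, the claim and monotonicity give that $B$ satisfies $\varphi$.

**Step 2: in any automaton, truth of clock-free formulas is constant on regions.** *This step makes truth along a delay change only finitely often, in a controlled way.*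

Let $A$ be an automaton satisfying $\varphi$, and let $M$ be its maximal constant. Two states with the same location and valuations $u,u'$ are *region equivalent* if, first, for each clock $c$ either both $u(c),u'(c)>M$, or $u(c),u'(c)$ have equal integer parts and their fractional parts are both zero or both nonzero; and second, for clocks $c,c'$ with values at most $M$, the fractional part of $c$ is at most that of $c'$ under $u$ iff it is so under $u'$. By Alur–Dill there are finitely many classes, called regions, and the equivalence is a time-abstract bisimulation: if $\sigma$ and $\tau$ are equivalent, then every transition $\sigma\xrightarrow{a}\sigma'$ is matched by some $\tau\xrightarrow{a}\tau'$ with $\sigma',\tau'$ equivalent, and every delay of $\sigma$ is matched by some delay (perhaps a different one) of $\tau$ leading to equivalent states.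

*Delaying from a state $\sigma$ passes through a finite sequence of regions $R_0,\dots,R_N$, each occupied during an interval of delays.* Call a delay critical if at it some clock has an integer value at most $M$; there are finitely many. Between consecutive critical delays, and after the last, the region does not change: no clock of value at most $M$ passes an integer there, and the order of fractional parts changes only when one does. Conversely, two delays $d<d'$ in different such pieces give different regions. There is a critical delay in $[d,d']$, at which some clock has an integer value $k\le M$. This clock is at most $k$ at $d$, at least $k$ at $d'$, and not equal to $k$ at both. Whether a clock is less than, equal to, or greater than $k\le M$ is determined by the region.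

*Truth is constant on regions.* If all identifiers are interpreted by unions of regions, then so is every formula, by the bisimulation property (this is where we use that formulas contain no clocks). Let $F(\rho)(Z)=[\![\mathcal D(Z)]\!]_\rho$, and iterate $F$ from the assignment of the full set to every identifier. By monotonicity the iterates decrease; each consists of unions of regions, of which there are finitely many; so they become stationary at a fixed point. Every post-fixed point lies below every iterate, by induction, so this fixed point is the greatest one. Hence it consists of unions of regions, and truth of every formula in $cl$ is constant on regions.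

**Step 3: every state yields a good word.** *This step picks, from the delays of $\sigma$, at most $e+1$ representatives that serve all formulas $\exists\psi$.*

For a state $\sigma$ of $A$ let $\Theta(\sigma)=\{\psi\in cl:\sigma\models\psi\}$. This is a type. Let $R_0,\dots,R_N$ be the regions met by delaying from $\sigma$. Select the index $0$ and, for every $\exists\psi\in cl$ such that $\psi$ holds in some $R_i$, the last such index. At most $e+1$ indices are selected. Choose delays $0=d_0<d_1<\dots<d_p$, $p\le e$, such that $\sigma+d_0,\dots,\sigma+d_p$ lie in the selected regions, one in each, in order. Put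
$$w(\sigma)=\Theta(\sigma+d_0)\cdots\Theta(\sigma+d_p).$$
This is a good word. If $\exists\psi\in\Theta(\sigma+d_i)$, then $\psi$ holds in the region of $\sigma+d_i$ or in a later one. So the last region in which $\psi$ holds is the region of $\sigma+d_i$ or a later one. It was selected, at some position $j\ge i$, and $\psi\in\Theta(\sigma+d_j)$ because truth is constant on regions. If $\forall\psi\in\Theta(\sigma+d_i)$, then $\psi\in\Theta(\sigma+d_j)$ for $j\ge i$, since $\sigma+d_j$ is a delay successor of $\sigma+d_i$.

**Step 4: a satisfiable formula is accepted.** *We show that the words $w(\sigma)$ are never deleted.*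

Suppose all words $w(\sigma)$, for all states $\sigma$ of $A$, are still present at some stage. Let $\langle a\rangle\psi\in\Theta(\sigma+d_i)$. Then there is $\sigma+d_i\xrightarrow{a}\sigma'$ with $\sigma'\models\psi$, and $\sigma'\models\chi$ for all $[a]\chi\in\Theta(\sigma+d_i)$. The word $w(\sigma')$ begins with $\Theta(\sigma')$, so it satisfies (3), and it is still present. So none of the words $w(\sigma)$ is deleted next. By induction on the stages, all of them lie in $\mathcal W$. For the initial state $\sigma_0$ we have $w(\sigma_0)\in\mathcal W$ and $\varphi\in\Theta(\sigma_0)$, so the algorithm accepts.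

**Proof of Theorem 2(2).** By Steps 1 and 4 the algorithm accepts exactly the satisfiable instances, and it runs in exponential time. If $\varphi$ is satisfiable, the algorithm accepts by Step 4, and the automaton $B$ of Step 1 satisfies $\varphi$ with one clock and constants at most $e$. $\square$
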